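# Volumes of images under stable sheets: the role of $\operatorname{Cap}_{d/\alpha}$

## 1. A segment, an antidiagonal and a square under the Brownian sheet

Attach to each Borel set $A\subset[0,\infty)^2$ of finite area $|A|$ a centered Gaussian vector $\mathbb X(A)$ in $\mathbb R^d$ with independent coordinates of variance $|A|$, additively in $A$ and independently over disjoint sets. Put $X_t=\mathbb X([0,t])$, where $[0,t]=[0,t_1]\times[0,t_2]$, in its continuous version. This is the Brownian sheet with two parameters. We take a compact set $E$ of parameters and ask how large the set $X(E)=\{X_t:t\in E\}\subset\mathbb R^d$ is.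

Let $E=\{(1+r,1):0\le r\le1\}$. Then $B_r=X_{(1+r,1)}-X_{(1,1)}=\mathbb X((1,1+r]\times[0,1])$ is a $d$-dimensional Brownian motion, and $|X(E)|=|B[0,1]|$. Let $m=\mathbb E|B[0,1]|$. It is finite, because $B[0,1]$ lies in a cube of side $2\max_{r\le1}\max_k|B^k_r|$, which has moments of all orders.

For $d=1$, $B[0,1]$ is an interval of length $\max B-\min B$, so $m=2\,\mathbb E\max_{[0,1]}B=2\sqrt{2/\pi}>0$.

For $d\ge3$, scaling gives $\mathbb E|B[0,2]|=2^{d/2}m$, while $B[0,2]=B[0,1]\cup B[1,2]$ gives $\mathbb E|B[0,2]|\le2m$. Since $2^{d/2}>2$, $m=0$.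

For $d=2$ the two bounds agree, so $\mathbb E|B[0,1]\cap B[1,2]|=m+m-2m=0$. Seen from the point $B_1$, the sets $B[0,1]-B_1$ and $B[1,2]-B_1$ are independent and have the law of $B[0,1]$. Hence $0=\int\mathbb P\{x\in B[0,1]\}^2dx$. So $\mathbb P\{x\in B[0,1]\}=0$ for almost every $x$, and $m=\int\mathbb P\{x\in B[0,1]\}dx=0$.

So the segment has an image of positive volume exactly when $d<2$. Now look at energies. The coordinate density of $B_s-B_r$ at $0$ is of order $|s-r|^{-1/2}$, so its $d$-dimensional density there is of order $|s-r|^{-d/2}$. For $\beta<1$,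
$$\int_0^1\!\!\int_0^1|s-r|^{-\beta}\,ds\,dr=2\int_0^1(1-v)v^{-\beta}dv=\frac{2}{(1-\beta)(2-\beta)}<\infty ,$$
which is $8/3$ for $\beta=\frac12$. For $\beta\ge1$ every probability measure $\mu$ on $[0,1]$ has $\iint|s-r|^{-\beta}d\mu\,d\mu=\infty$. Indeed $|s-r|\le1$, so it suffices to take $\beta=1$. Cut $[0,1]$ into $n$ intervals of length $1/n$. By Cauchy–Schwarz the sum of the squares of their masses is at least $1/n$, so $\mu\otimes\mu\{|s-r|\le1/n\}\ge1/n$, and $\iint|s-r|^{-1}d\mu\,d\mu=\int_0^\infty\mu\otimes\mu\{|s-r|^{-1}\ge\lambda\}\,d\lambda\ge\sum_n\frac1n=\infty$. Positive volume and the existence of a measure with finite $d/2$-energy therefore have the same threshold $d<2$.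

The argument used that the parameters on a segment are ordered. Turn the segment into the antidiagonal $E'=\{e_r=(1+r,2-r):0\le r\le1\}$. For $r<r'$,
$$X_{e_{r'}}-X_{e_r}=\mathbb X\big((1+r,1+r']\times[0,2-r']\big)-\mathbb X\big([0,1+r]\times(2-r',2-r]\big).$$
Compare this with the increment from $r'$ to $r''>r'$. The only overlap is between the first block above and the subtracted block $[0,1+r']\times(2-r'',2-r']$ of the second increment. It has area $(r'-r)(r''-r')$. So the increments have coordinate covariance $-(r'-r)(r''-r')\ne0$: they are not independent, and the argument for $d=2$ is lost. Yet the energies on $E'$ are those of a segment, up to a constant.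

On the square $[1,2]^2$ the normalized area has finite $\beta$-energy for $\beta<2$, since $\int_{|v|\le\sqrt2}|v|^{-\beta}dv=2\pi\int_0^{\sqrt2}\rho^{1-\beta}d\rho<\infty$. For $\beta\ge2$ no probability measure on the square has: up to a constant it suffices to take $\beta=2$. Cutting into $n^2$ squares gives $\mu\otimes\mu\{|s-t|^{-2}\ge n^2/2\}\ge n^{-2}$, so the $2$-energy is at least $\sum_n\frac{2n-1}2n^{-2}=\infty$. If energy is the right gauge, the square should have an image of positive volume exactly for $d\le3$.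

We now ask this for every compact set of parameters, any number of parameters, and stable noise in place of Gaussian noise.

## 2. Stable sheets, Riesz capacity, and the statement

Throughout $N,d\ge1$, $\alpha\in(0,2]$, $\mathbb R^N_+=[0,\infty)^N$, $s\le t$ is the coordinatewise order, and $[0,t]=\{s\in\mathbb R^N_+:s\le t\}$.

**Definition (symmetric stable sheet).** An $(N,d)$ symmetric stable sheet with index $\alpha$ is a process $\{X_t;\,t\in\mathbb R^N_+\}$ in $\mathbb R^d$ with i.i.d. coordinates, the first being $X^1_t=\int\mathbf 1_{\{0\le s\le t\}}\mathbb X(ds)=\mathbb X([0,t])$. Here $\mathbb X$ is a totally scattered random measure on $\mathbb R_+^N$: for nonrandom measurable sets of finite Lebesgue measure, its values on disjoint sets are independent, and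
$$\mathbb E\exp[i\xi\,\mathbb X(A)]=\exp\big(-\tfrac12|A|\,|\xi|^\alpha\big),\qquad\xi\in\mathbb R.$$
We always use a regular version: the coordinates are right-continuous with left limits in the coordinatewise sense, and continuous when $\alpha=2$.

For $N=1$ this is a symmetric stable Lévy process with independent coordinates. For $N=2$, $\alpha=2$ it is the sheet of Section 1. In general
$$X^1_s-X^1_t=\mathbb X([0,s]\setminus[0,t])-\mathbb X([0,t]\setminus[0,s]),$$
and by symmetry of the law this has characteristic function $e^{-\frac12\lambda(s,t)|\xi|^\alpha}$, where $\lambda(s,t)=|[0,s]\triangle[0,t]|$.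

**Definition (Riesz capacity).** For $\beta>0$ and compact $E\subset\mathbb R^N$,
$$\operatorname{Cap}_\beta(E)=\Big[\inf_{\mu\in\mathcal P(E)}\iint|s-t|^{-\beta}\mu(ds)\mu(dt)\Big]^{-1},$$
with $\mathcal P(E)$ the Borel probability measures on $E$, $|s-t|$ the Euclidean distance, and $1/\infty=0$.

A point has capacity $0$, since its only measure charges the diagonal. Section 1 showed that a unit segment has positive $\operatorname{Cap}_\beta$ exactly for $\beta<1$, and a square exactly for $\beta<2$.

On the coordinate hyperplanes $X_t=0$ a.s., so we take $E\subset(0,\infty)^N$. The conjecture, from *Lecture Notes on Multiparameter Processes: Ecole Polytechnique Fédérale de Lausanne, Switzerland* (http://www.math.utah.edu/~davar/epfl/notes.pdf), is that for every compact $E\subset(0,\infty)^N$,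
$$\mathbb E\{|X(E)|\}>0\iff\operatorname{Cap}_{d/\alpha}(E)>0,$$
where $|X(E)|$ is $d$-dimensional Lebesgue measure. It is true, for all $N,d\ge1$ and $\alpha\in(0,2]$, in the following quantitative form. Every compact $E\subset(0,\infty)^N$ lies in some $[a_0,b_0]^N$, so Theorem 1 implies the conjecture.

**Theorem 1.** Let $0<a_0<b_0<\infty$. There are constants $0<c\le C<\infty$, depending only on $(a_0,b_0,N,d,\alpha)$, such that for every compact $E\subset[a_0,b_0]^N$
$$c\,\operatorname{Cap}_{d/\alpha}(E)\le\mathbb E\{|X(E)|\}\le C\,\operatorname{Cap}_{d/\alpha}(E).$$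
If $\operatorname{Cap}_{d/\alpha}(E)>0$, then $|X(E)|>0$ a.s. If $\operatorname{Cap}_{d/\alpha}(E)=0$, then $|X(E)|=0$ a.s.

**Corollary 2.** For $R>0$ there are $0<c'\le C'$, depending on $(a_0,b_0,N,d,\alpha,R)$, such that for compact $E\subset[a_0,b_0]^N$ and $|x|\le R$
$$c'\operatorname{Cap}_{d/\alpha}(E)\le\mathbb P\{x\in X(E)\}\le C'\operatorname{Cap}_{d/\alpha}(E).$$

**Conventions.** We write $|\cdot|_\infty$ for the sup-norm on $\mathbb R^N$ and $|\cdot|$ for the sup-norm on $\mathbb R^d$. The Euclidean norm on $\mathbb R^N$ occurs only in energies and capacities, as $|s-t|$. We assume $E\neq\emptyset$. The letters $c,C$ are positive finite constants that may change from line to line; from Section 4 on they depend only on $(a,b,N,d,\alpha)$, with $a,b$ as introduced there. The probability space is complete.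

**Measurability.** Only separate right-continuity is used. For $n\in\mathbb N^N$ let $t^{(n)}_i=2^{-n_i}(\lfloor2^{n_i}t_i\rfloor+1)>t_i$. Letting the last index go to infinity first, then the one before, and so on, right-continuity in one coordinate at a time gives
$$X_t=\lim_{n_1\to\infty}\lim_{n_2\to\infty}\cdots\lim_{n_N\to\infty}X_{t^{(n)}}.\tag{1}$$
For each $n$ the map $(\omega,t)\mapsto X_{t^{(n)}}(\omega)$ is jointly measurable, as $t^{(n)}$ takes countably many values. Hence $X$ is jointly measurable. $X(E)$ is the image of a compact set under a Borel map, so it is analytic and thus universally measurable. The set $\{(\omega,x):x\in X(E)\}$ is the projection along $E$ of the product-measurable set $\{(\omega,x,t):X_t(\omega)=x\}$, so by the measurable projection theorem it is measurable for the completion of $\mathbb P\otimes dx$. By Tonelli, $\mathbb E|X(E)|=\int\mathbb P\{x\in X(E)\}dx$.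

We shall use these textbook facts: a finite measure whose Fourier transform is in $L^2$ has an $L^2$ density (Plancherel); Doob's $L^q$ maximal inequality, for forward and reversed martingales; and the marking theorem for Poisson measures: if the intensity is a product, then given the projection of the atoms on one factor, their components in the other factor are i.i.d.

## 3. Finite energy forces positive volume

**Step 1: push a good measure forward and compute its $L^2$ norm.** Let $\mu\in\mathcal P(E)$ have finite energy $\mathcal E(\mu)=\iint|s-t|^{-d/\alpha}\mu(ds)\mu(dt)$; then $\mu\otimes\mu$ does not charge the diagonal. Let $\nu$ be the image of $\mu$ under $t\mapsto X_t$, so $\hat\nu(\xi)=\int e^{i\xi\cdot X_t}\mu(dt)$. If, say, $s_i-t_i=|s-t|_\infty$, then $\{v\le s:\,v_i>t_i\}\subset[0,s]\triangle[0,t]$, and this box has volume $(s_i-t_i)\prod_{j\ne i}s_j$. Hence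
$$\lambda(s,t)\ge a_0^{N-1}|s-t|_\infty .$$
By Tonelli, the independence of the coordinates, $\int_{\mathbb R}e^{-\frac12\lambda|\xi|^\alpha}d\xi=C\lambda^{-1/\alpha}$ and $|s-t|\le\sqrt N|s-t|_\infty$,
$$\mathbb E\int_{\mathbb R^d}|\hat\nu(\xi)|^2d\xi=\iint\Big(\int_{\mathbb R}e^{-\frac12\lambda(s,t)|\xi|^\alpha}d\xi\Big)^d\mu(ds)\mu(dt)\le C\,\mathcal E(\mu).\tag{2}$$

**Step 2: an $L^2$ density cannot live on a small set.** By Plancherel, a.s. $\nu$ has a density $f\in L^2$, and $\mathbb E\|f\|_2^2\le C\mathcal E(\mu)$. Since $\nu(X(E))=1$, Cauchy–Schwarz gives $1=\int_{X(E)}f\le|X(E)|^{1/2}\|f\|_2$. So $|X(E)|>0$ a.s., and by Jensen $\mathbb E|X(E)|\ge\mathbb E[\|f\|_2^{-2}]\ge1/\mathbb E\|f\|_2^2\ge c/\mathcal E(\mu)$. Taking the infimum of $\mathcal E(\mu)$ over $\mu$ gives the lower bound of Theorem 1 and its statement for positive capacity.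

The rest of the lecture, up to Section 10, is about the upper bound.

## 4. From compact sets to finite sets of parameters

Put $a=a_0/2$ and $b=b_0+1$. Let
$$\eta=b\ \text{ if }\alpha<2,\qquad\eta=\min\big(b,\,a^{N+1}/(8Nd\,b^N)\big)\ \text{ if }\alpha=2 .$$
The special value for $\alpha=2$ is used once, in Lemma 9. For $\varepsilon>0$ put
$$\varphi_\varepsilon(v)=(|v|_\infty^{1/\alpha}\vee\varepsilon)^{-d},\qquad I_\varepsilon(\mu)=\iint\varphi_\varepsilon(s-t)\mu(ds)\mu(dt).$$
This is a truncated energy: $\varphi_\varepsilon\uparrow|v|_\infty^{-d/\alpha}$ as $\varepsilon\downarrow0$.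

**Proposition 3.** For every finite nonempty $D\subset[2a,b]^N$ with $|s-t|_\infty\le\eta$ $(s,t\in D)$ and every $\varepsilon\in(0,\frac14]$,
$$\int_{\mathbb R^d}\mathbb P\{\min_{t\in D}|X_t-x|\le\varepsilon\}\,dx\le C\Big/\inf_{\mu\in\mathcal P(D)}I_\varepsilon(\mu).$$

We first show that Proposition 3 implies the upper bound in Theorem 1.

**Step 1: localize.** Cover $[a_0,b_0]^N$ by finitely many closed cubes of side at most $\eta/2$; their number depends only on $(a,b,N,d,\alpha)$. Since $|X(E)|$ is subadditive in $E$ and $\operatorname{Cap}$ is monotone, it suffices to treat $E$ contained in one such cube.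

**Step 2: discretize.** Let $D_n=\{t^{(n)}:t\in E\}$, a finite nonrandom set. If all $n_j\ge m$ and $m$ is large, then $D_n\subset[2a,b]^N$ (recall $2a=a_0$), $|s-t|_\infty\le\eta/2+2^{-m}\le\eta$ on $D_n$, and each point of $D_n$ is within $2^{-m}$ of $E$ in sup-norm. Fix $\varepsilon\in(0,\frac14]$. If $x=X_t$ with $t\in E$, then by (1), for all large $n_1$, for all large $n_2$ (depending on $n_1$), and so on, $|X_{t^{(n)}}-x|\le\varepsilon$. Hence
$$\mathbf 1\{x\in X(E)\}\le\liminf_{n_1}\cdots\liminf_{n_N}\mathbf 1\{\min_{t\in D_n}|X_t-x|\le\varepsilon\},$$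
and $N$ applications of Fatou's lemma for $\mathbb P\otimes dx$ give, for every $m$,
$$\mathbb E|X(E)|\le\sup_{n:\,\min_jn_j\ge m}\int_{\mathbb R^d}\mathbb P\{\min_{t\in D_n}|X_t-x|\le\varepsilon\}\,dx\le\sup_{n:\,\min_jn_j\ge m}\frac{C}{\inf_{\mathcal P(D_n)}I_\varepsilon},\tag{3}$$
the last step being Proposition 3, for $m$ large.

**Step 3: return from $D_n$ to $E$.** The function $\varphi_\varepsilon$ is continuous and vanishes at infinity, so it has a modulus of continuity $\omega_\varepsilon(r)\to0$ as $r\to0$, with respect to $|\cdot|_\infty$. Let $\min_jn_j\ge m$, choose $e:D_n\to E$ with $|e(t)-t|_\infty\le2^{-m}$, and for $\mu\in\mathcal P(D_n)$ let $\mu'\in\mathcal P(E)$ be its image under $e$. Then $I_\varepsilon(\mu)\ge I_\varepsilon(\mu')-\omega_\varepsilon(2^{1-m})$. Thus $\inf_{\mathcal P(D_n)}I_\varepsilon\ge\inf_{\mathcal P(E)}I_\varepsilon-\omega_\varepsilon(2^{1-m})$. Since $\inf_{\mathcal P(E)}I_\varepsilon>0$, letting $m\to\infty$ in (3) yields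
$$\mathbb E|X(E)|\le C\Big/\inf_{\mathcal P(E)}I_\varepsilon\qquad\text{for every }\varepsilon\in(0,\tfrac14].\tag{4}$$

**Step 4: remove the truncation.** $\mathcal P(E)$ is weakly compact and $I_\varepsilon$ is weakly continuous, so $I_\varepsilon$ has a minimizer $\mu_\varepsilon$ on $\mathcal P(E)$. Let $\mu_\varepsilon\Rightarrow\mu$ along a sequence $\varepsilon\downarrow0$ that realizes $\liminf_{\varepsilon\downarrow0}\inf_{\mathcal P(E)}I_\varepsilon$. For fixed $\varepsilon_0$, along this sequence, $I_{\varepsilon_0}(\mu)=\lim I_{\varepsilon_0}(\mu_\varepsilon)\le\lim I_\varepsilon(\mu_\varepsilon)$, as $\varphi_\varepsilon\ge\varphi_{\varepsilon_0}$ for $\varepsilon\le\varepsilon_0$. Let $\varepsilon_0\downarrow0$ and use monotone convergence and $|s-t|_\infty\le|s-t|$: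
$$\liminf_{\varepsilon\downarrow0}\inf_{\mathcal P(E)}I_\varepsilon\ge\iint|s-t|_\infty^{-d/\alpha}d\mu\,d\mu\ge\iint|s-t|^{-d/\alpha}d\mu\,d\mu\ge\frac1{\operatorname{Cap}_{d/\alpha}(E)},$$
with the value $\infty$ allowed. With (4), $\mathbb E|X(E)|\le C\operatorname{Cap}_{d/\alpha}(E)$. If the capacity is $0$, then $|X(E)|=0$ a.s. So Theorem 1 follows once Proposition 3 is proved.

Proposition 3 involves only the law of $(X_t)_{t\in D}$, so from now on we may construct the noise as we like.

## 5. The hitting-point argument with one parameter, and what breaks with two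

We need one fact about stable densities.

**Lemma 4.** Let $g$ be the density with characteristic function $e^{-|\xi|^\alpha/2}$; it is bounded and continuous. If $\alpha<2$, then
$$g(y)\ge c(1+|y|)^{-1-\alpha}\qquad(y\in\mathbb R).\tag{5}$$

*Proof.* Let $S$ have density $g$. Its Lévy measure is $c_\alpha|y|^{-1-\alpha}dy$. Write $S=S'+J'$, with $J'$ the sum of the jumps of modulus greater than $1$, and $S'$ independent of these jumps. With positive probability there is exactly one such jump, and then $J'$ has density $\frac\alpha2|y|^{-1-\alpha}\mathbf 1_{\{|y|>1\}}$. So for a.e. $y$,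
$$g(y)\ge c\,\mathbb E\big[|y-S'|^{-1-\alpha};\,|y-S'|>1\big].$$
Choose $K$ with $\mathbb P(|S'|\le K)\ge\frac12$. If $|y|>K+1$, then on $\{|S'|\le K\}$ we have $1<|y-S'|\le|y|+K$, so the expectation is at least $\frac12(|y|+K)^{-1-\alpha}$. For small $|y|$ we use that $S'$ is unbounded: for each $m$, with positive probability $S'$ has exactly $m$ jumps of modulus in $(\frac12,1]$, all positive, and the rest of $S'$ is independent of them and symmetric, so $\mathbb P(S'\ge m/2)>0$. Choose $K'$ with $\mathbb P(K+2<|S'|\le K')>0$. If $|y|\le K+1$, then on this event $1<|y-S'|\le K+1+K'$, so the expectation is at least $(K+1+K')^{-1-\alpha}\mathbb P(K+2<|S'|\le K')$. By continuity of $g$ the bound holds for all $y$. $\square$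

### One parameter

Let $N=1$. For $D\subset[2a,b]$ write $X_t=\mathbb X([0,a])+A_t$ with $A_t=\mathbb X((a,t])$. To have all starting points $x$ at once, replace $\mathbb X([0,a])$ by a uniform variable $Y$ on a large torus $\mathbb T=(\mathbb R/L\mathbb Z)^d$, independent of $A$, and put $\tilde X_t=Y+A_t$ mod $L$. (Section 6 carries out this replacement for every $N$.) We want
$$L^d\,\mathbb P(\Omega_0)\le C/\inf_{\mathcal P(D)}I_\varepsilon,\qquad\Omega_0=\{\min_D|\tilde X_t|\le\varepsilon\}.$$
On $\Omega_0$ let $\tau\in D$ be the first hitting parameter, let $\mu$ be its law given $\Omega_0$, and put $J=\sum_{u\in D}\mu(u)\mathbf 1\{|\tilde X_u|\le\varepsilon\}$. Here is the argument in outline; the estimates are done in detail, for all $N$, in Sections 8 and 10.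

Since $\tilde X_u$ is uniform and independent of $A$, and since $A_v-A_u$ mod $L$ has density at most $C|u-v|^{-d/\alpha}$, we get $\mathbb E[J^2]\le CL^{-d}\varepsilon^{2d}I_\varepsilon(\mu)$.

Let $\mathcal F^+_r=\sigma(Y;A_s,s\le r)$. Given $\mathcal F^+_r$, for $u\ge r$, $\tilde X_u$ is $\tilde X_r$ plus a fresh increment of scale $(u-r)^{1/\alpha}$. Hence on $\{|\tilde X_r|\le\varepsilon\}$ it returns to the $\varepsilon$-cube with conditional probability at least $c\,\varepsilon^d\varphi_\varepsilon(u-r)$. Let $\mathcal F^-_r=\sigma(Y+A_r;A_s-A_r,s\ge r)$, which decreases in $r$. Because $Y$ is uniform, $Y+A_r$ is independent of $A$, so under $\mathcal F^-_r$ the past $(A_s)_{s\le r}$ is as fresh as the future was, and the same bound holds for $u\le r$. Therefore on $\{|\tilde X_t|\le\varepsilon\}$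
$$\mathbb E[J|\mathcal F_t^+]+\mathbb E[J|\mathcal F_t^-]\ge c\,\varepsilon^d\sum_u\mu(u)\varphi_\varepsilon(u-t).$$
Put $t=\tau$ and square. By Jensen the right side has expectation at least $c\,\varepsilon^{2d}\mathbb P(\Omega_0)I_\varepsilon(\mu)^2$ on $\Omega_0$. The left side is bounded by maxima over $t$, and Doob bounds it by $C\,\mathbb E[J^2]\le CL^{-d}\varepsilon^{2d}I_\varepsilon(\mu)$. Dividing gives $L^d\mathbb P(\Omega_0)\le C/I_\varepsilon(\mu)$. Note that $\tau$ need not be a stopping time: the lower bound holds for all $t\in D$ simultaneously.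

### Two parameters

With $N=2$ a point $u$ may lie in any of four quadrants seen from $t$, so both directions are needed in each coordinate. Look at a backward step in the second coordinate for $\alpha=2$, $d=1$. The conditioning $\sigma$-field at level $r$ should decrease in $r$ and should contain $X_{(s,r)}$ for all relevant $s$, hence also $V=X_{(s,r)}-X_{(s',r)}=\mathbb X((s',s]\times[0,r])$ for $s'<s$. Let $\Theta=\mathbb X((s',s]\times(r-h,r])$ and $p=h/r$. Then $\Theta-pV$ is Gaussian and uncorrelated with $V$, because $\operatorname{Cov}(\Theta,V)=(s-s')h=p\operatorname{Var}V$. So given $V$, $\Theta$ is Gaussian with mean $pV$ and variance $(s-s')h(1-p)$. Adding independent noise from the rest of the strip $\{r-h<v_2\le r\}$ leaves a variance of order $h$ and a mean $pV$. For fixed $h$ the conditional probability that the step stays below its natural size $\sqrt h$ tends to $0$ as $|V|\to\infty$. There is no deterministic constant $c>0$ in the one-step estimate.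

One would like to discard the event $H$ that some $V$ is large. But $\mathbb P(\Omega_0)$ may be tiny while $\mathbb P(H)$ is a fixed positive number, and both events are built from the same noise. Nothing at this stage compares $\mathbb P(\Omega_0\cap H)$ with $L^{-d}/I_\varepsilon(\mu)$. This is where the argument stops.

### Paying the loss in advance

The way around has three parts. First, split the noise so that each coordinate keeps a private supply of independent increments, and all correlations between directions sit in a separate core noise. Second, prove the one-step estimate with an explicit loss factor $\ell(\kappa)\le1$, where $\kappa$ is a functional of the core noise that is known to the conditioning $\sigma$-field. Third, replace $J$ by $ZJ$, where $Z=\ell(\kappa^*)^{-N}$ and $\kappa^*$ is the maximum of $\kappa$ over the relevant parameters. The $N$ steps lose $N$ factors $\ell$, and $Z$ has paid for them beforehand. The second moment survives, because $Z$ depends on the noise only, $\tilde X_u$ is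 uniform and independent of the noise, and $\mathbb E[Z^2]$ will be shown to be finite.

## 6. Slabs, core, and the passage to a torus

For a vector $s$ let $n(s)$ be the number of its coordinates exceeding $a$. Split $[0,b]^N$ into $B_0=[0,a]^N$, the slabs $B_i=\{s:s_i\in(a,b],\,s_j\le a\ \forall j\ne i\}$, and the core $Q=\{n(s)\ge2\}$. For $N=1$ the core is empty. For $N=2$, $B_1=(a,b]\times[0,a]$, $B_2=[0,a]\times(a,b]$ and $Q=(a,b]^2$.

Let $\mathbb X=(\mathbb X^1,\dots,\mathbb X^d)$ now be the $\mathbb R^d$-valued noise. For $t\in[2a,b]^N$,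
$$X_t=\mathbb X(B_0)+\sum_{i=1}^NA^i_{t_i}+W_t,\qquad A^i_r=\mathbb X(B_i\cap\{s_i\le r\}),\quad W_t=\mathbb X(Q\cap[0,t]).$$
The objects $\mathbb X(B_0),A^1,\dots,A^N,W$ are independent. Each $A^i$, indexed by $[a,b]$, has independent increments and i.i.d. coordinates, and for $r>r'$ the coordinates of $A^i_r-A^i_{r'}$ have characteristic function $e^{-\frac12a^{N-1}(r-r')|\xi|^\alpha}$.

**Core noise.** For $\alpha=2$ it is the Gaussian noise on Borel subsets of $Q$. For $\alpha<2$ let $\Pi^1,\dots,\Pi^d$ be independent Poisson measures on $Q\times(\mathbb R\setminus\{0\})$ with intensity $c_\alpha\,ds\,|y|^{-1-\alpha}dy$, and put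
$$\mathbb X^k(A)=\lim_n\int_{A\times\{|y|>2^{-n}\}}y\,d\Pi^k .$$
The contributions of the shells $\{2^{-n-1}<|y|\le2^{-n}\}$, $n\ge0$, are independent, have mean $0$ by symmetry, and have variances at most $C2^{-n(2-\alpha)}$, which are summable. So the limit exists a.s. It has the required characteristic function when $c_\alpha\int(1-\cos\xi y)|y|^{-1-\alpha}dy=\frac12|\xi|^\alpha$, and independence over disjoint sets is clear. For given $D$ only finitely many sets $A$ are used. For $x\in(0,1]$ let $\mathbb X^k_{\le x}(A)$ be the contribution of the atoms with $|y|\le x$, as the same limit. Write $W=W^{\le1}+W^{>1}$, splitting by atoms with $|y|\le1$ and $|y|>1$. For $\alpha=2$ put $W^{\le1}=W$ and $W^{>1}=0$.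

**Torus.** For $L\ge1$ let $\mathbb T=(\mathbb R/L\mathbb Z)^d$, and for $x\in\mathbb T$ let $|x|$ be the quotient sup-distance to $0$. For instance, with $d=1$, $L=10$ the class of $9$ has $|x|=1$. Let $Y$ be uniform on $\mathbb T$, independent of the noise, and set
$$\tilde X_t=Y+\sum_iA^i_{t_i}+W^{\le1}_t\quad(\mathrm{mod}\ L).$$

**Proposition 5.** With $C$ independent of $L\ge1$, $\varepsilon\in(0,\frac14]$ and $D$ as in Proposition 3,
$$L^d\,\mathbb P\{\min_D|\tilde X_t|\le\varepsilon\}\le C\Big/\inf_{\mathcal P(D)}I_\varepsilon .$$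

**Step 1: Proposition 5 implies Proposition 3; a uniform starting point.** Let $U$ be uniform on $[-L/2,L/2)^d$, independent of $X$. Given the noise, $\mathbb X(B_0)-U$ mod $L$ is uniform; so it is uniform and independent of $(A,W)$, and may play the role of $Y$. Passing to the quotient only decreases distances, hence
$$\int_{[-L/2,L/2)^d}\mathbb P\{\min_D|X_t-x|\le\varepsilon\}dx=L^d\,\mathbb P\{\min_D|X_t-U|\le\varepsilon\}\le L^d\,\mathbb P\{\min_D|\tilde X_t+W_t^{>1}|\le\varepsilon\}.$$

**Step 2: remove the large core jumps.** Let $\mathsf n$ be the number of core atoms with $|y|>1$, over all $d$ coordinates; it is Poisson with finite mean ($\mathsf n=0$ if $\alpha=2$). The coordinates of their positions cut $[0,b]^N$ into at most $(\mathsf n+1)^N$ boxes (products of intervals) on each of which $t\mapsto W^{>1}_t$ is constant. Given these atoms, on each box $Y$ plus that constant is again uniform and independent of $(A,W^{\le1})$. A union bound over boxes gives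
$$L^d\,\mathbb P\{\min_D|\tilde X_t+W^{>1}_t|\le\varepsilon\}\le\mathbb E[(\mathsf n+1)^N]\,L^d\,\mathbb P\{\min_D|\tilde X_t|\le\varepsilon\},$$
and $\mathbb E[(\mathsf n+1)^N]\le C$. Using Proposition 5 and letting $L\to\infty$, monotone convergence on the left of Step 1 yields Proposition 3.

From now on "$Q$-noise" means the part with jumps $|y|\le1$ if $\alpha<2$, and all the Gaussian noise on $Q$ if $\alpha=2$.

## 7. Forward and backward filtrations in each coordinate

For a vector $v$ let $v_{-i}$ be $v$ without its $i$-th coordinate, and let $S\times_iI=\{v:v_{-i}\in S,\ v_i\in I\}$. For $i\le N$ and $r\in[2a,b]$ define, all $\sigma$-fields being completed: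

* $\mathcal F^{i,+}_r$, generated by $Y$; $A^j$ for $j\ne i$; $(A^i_s)_{s\le r}$; and the $Q$-noise on $\{v_i\le r\}$. It increases in $r$.
* $\mathcal F^{i,-}_r$, generated by $Y+A^i_r$ (mod $L$); $A^j$ for $j\ne i$; $(A^i_s-A^i_r)_{s\ge r}$; the $Q$-noise on $\{v_i\le a\}\cup\{v_i>r\}$; and the projection of the $Q$-noise on $\{a<v_i\le r\}$ along the $i$-th coordinate.

The set $Q\cap\{a<v_i\le r\}=\{n(v_{-i})\ge1\}\times_i(a,r]$ is a product. The projection means, for $\alpha<2$, the images of the Poisson measures under $(v,y)\mapsto(v_{-i},y)$, and for $\alpha=2$ the variables $\mathbb X(B\times_i(a,r])$ with $B\subset\{n(v_{-i})\ge1\}$ Borel. For example, if $N=2$, $i=2$ and there is an atom $(v_1,v_2,y)$ with $v_1>a$ and $a<v_2\le r$, then $\mathcal F^{2,-}_r$ knows $v_1$ and $y$ but not the height $v_2$.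

**$\mathcal F_r^{i,-}$ decreases in $r$.** Let $r'<r$. Then $Y+A^i_r=(Y+A^i_{r'})+(A^i_r-A^i_{r'})$. The increments after $r$ and the noise on $\{v_i>r\}$ are part of those for $r'$. The projection of the noise on $\{a<v_i\le r\}$ is the sum of the projection of the noise on $\{a<v_i\le r'\}$, a generator for $r'$, and that of the noise on $\{r'<v_i\le r\}$, which is known at $r'$. So all generators of $\mathcal F^{i,-}_r$ are $\mathcal F^{i,-}_{r'}$-measurable.

**What stays random given $\mathcal F_r^{i,-}$.** Two facts will be used.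

(a) $(A^i_s)_{s\le r}$ is independent of $\mathcal F^{i,-}_r\vee\sigma(Q\text{-noise})$. Indeed, given the whole noise, $Y+A^i_r$ is uniform on $\mathbb T$, so it is independent of the whole noise; and $(A^i_s)_{s\le r}$ is independent of the collection formed by $(A^j)_{j\ne i}$, $(A^i_s-A^i_r)_{s\ge r}$ and the $Q$-noise. So $(A^i_s)_{s\le r}$, this collection, and $Y+A_r^i$ are mutually independent.

(b) Let $\alpha<2$. The intensity of $\Pi^k$ on $\{a<v_i\le r\}$ is a product, and the $Q$-noise there is independent of the other generators. By the marking theorem, given $\mathcal F^{i,-}_r$ the $i$-th coordinates of the atoms in $\{a<v_i\le r\}$ are i.i.d. uniform on $(a,r]$.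

**The functional $\kappa$.** It collects the features of the $Q$-noise that can spoil a backward step. For $s\in[2a,b]^N$ put, if $\alpha<2$,
$$\kappa(s)=\max_{k\le d,\,l\le N}\sup_{m\ge0}\Big\{2^{-m\alpha}\,\#\{\text{atoms of }\Pi^k\text{ in }Q\cap[0,s],\ 2^{-m}<|y|\le1\}+2^{-m(\alpha-1)}\big|\mathbb X^k_{\le2^{-m}}(Q\cap[0,s]\cap\{v_l>a\})\big|\Big\},$$
and $\kappa(s)=\max_{k,l}|\mathbb X^k(Q\cap[0,s]\cap\{v_l>a\})|$ if $\alpha=2$. For $N=2$, $\alpha=2$ we have $Q=(a,b]^2$, and $\kappa(s)$ is $\max_k|\mathbb X^k((a,s_1]\times(a,s_2])|$: the quantity $V$ of Section 5, up to the slab part. For $N=1$, $\kappa=0$.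

If $s_i=r$, then $\kappa(s)$ is measurable with respect to both $\mathcal F_r^{i,+}$ and $\mathcal F_r^{i,-}$. For $+$ this holds because $[0,s]\subset\{v_i\le r\}$. For $-$, split $Q\cap[0,s]$, or $Q\cap[0,s]\cap\{v_l>a\}$, into its part in $\{v_i\le a\}$, where the noise is known, and its part in $\{a<v_i\le r\}$. The latter has the form $S\times_i(a,r]$, so its contribution depends only on the projected noise.

For $u\in[2a,b]^N$ let $u^{i,r}$ be $u$ with $i$-th coordinate replaced by $r$. By the same argument $W^{\le1}_{u^{i,r}}$ is $\mathcal F^{i,\pm}_r$-measurable, and so is $\tilde X_{u^{i,r}}$; for $-$ note that it contains $A^i$ and $Y$ only through $Y+A^i_r$.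

## 8. One step and its loss

Let $\delta=(\alpha\wedge1)/2$, $\Gamma=d(1+\alpha)/\delta$, and define the loss function
$$\ell(\kappa)=(1+\kappa)^{-\Gamma}\ \ (\alpha<2),\qquad\ell(\kappa)=\exp\big(-d\eta\kappa^2/a^{N+1}\big)\ \ (\alpha=2).$$
It is decreasing on $[0,\infty)$ and $\ell\le1$. Let $h=|u_i-r|$ and
$$\Delta=(A^i_{u_i}-A^i_r)+(W^{\le1}_u-W^{\le1}_{u^{i,r}})\in\mathbb R^d,\qquad\text{so that }\tilde X_u=\tilde X_{u^{i,r}}+\Delta\ (\mathrm{mod}\ L).$$

**Lemma 6.** Let $\pm=+$ and $u_i\ge r$, or $\pm=-$ and $u_i\le r$, with $0<h\le\eta$. For $0<w\le h^{1/\alpha}$ and $\mathcal F^{i,\pm}_r$-measurable $z\in\mathbb R^d$, on $\{|z|\le h^{1/\alpha}\}$,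
$$\mathbb P(|\Delta-z|\le w\mid\mathcal F^{i,\pm}_r)\ge c\,\ell(\kappa(u^{i,r}))\,(w/h^{1/\alpha})^d.$$

*Proof.* There are four cases. In each, the private increments of $A^i$ supply a density, and we must see how far the $Q$-noise can shift it.

**Case 1: $\alpha<2$, backward.** Write $\mathcal F=\mathcal F_r^{i,-}$, $\kappa=\kappa(u^{i,r})$ and $S=\{v_{-i}\in\prod_{j\ne i}[0,u_j]:n(v_{-i})\ge1\}$. Then $\Delta=-(A^i_r-A^i_{u_i})-\Theta$ with $\Theta=\mathbb X_{\le1}(S\times_i(u_i,r])$. By (a), $A^i_r-A^i_{u_i}$ is independent of $\mathcal F\vee\sigma(\Theta)$. By (b), given $\mathcal F$,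
$$\Theta^k=\sum_qy_q\beta_q ,$$
the sum running over the projected atoms of $\Pi^k$ in $S$ with $|y_q|\le1$ (as the limit over $|y_q|>2^{-n}$), with $\beta_q$ i.i.d. Bernoulli$(p)$, $p=h/(r-a)$. As $u_i\ge2a$, $p<1$; as $r\ge2a$, $p\le h/a$.

*The cut between large and small atoms.* Choose $x=2^{-m_0}\le1$ with $m_0=0$ if $h\ge1$, and $h^{1/\alpha}\le x<2h^{1/\alpha}$ if $h<1$. As $h\le b$, $x$ and $h^{1/\alpha}$ are comparable up to constants, and $p\le Cx^\alpha$. The atoms involved lie in $Q\cap[0,u^{i,r}]$, so for each $m$ at most $\kappa2^{m\alpha}$ of them have $|y|>2^{-m}$. Summing over the shells $2^{-m}<|y_q|\le2^{1-m}$, with $\delta<\alpha<2$,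
$$\sum_{|y_q|>x}|y_q|^\delta\le\sum_{m=1}^{m_0}\kappa2^{m\alpha}2^{(1-m)\delta}\le C\kappa x^{\delta-\alpha},\qquad\sum_{|y_q|\le x}y_q^2\le\sum_{m>m_0}\kappa2^{m\alpha}2^{2(1-m)}\le C\kappa x^{2-\alpha}.$$

*Large atoms.* As $\delta\le1$, $(\sum|y_q|\beta_q)^\delta\le\sum|y_q|^\delta\beta_q$, so $\mathbb E[(\sum_{|y_q|>x}|y_q|\beta_q)^\delta|\mathcal F]\le p\sum_{|y_q|>x}|y_q|^\delta\le C\kappa x^\delta$. By Markov, for $\mathcal F$-measurable $\Lambda>0$,
$$\mathbb P\Big(\sum_{|y_q|>x}|y_q|\beta_q>\Lambda x\,\Big|\,\mathcal F\Big)\le C\kappa\Lambda^{-\delta}.$$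

*Small atoms.* Let $V=\mathbb X^k_{\le x}(S\times_i(a,r])=\mathbb X^k_{\le x}(Q\cap[0,u^{i,r}]\cap\{v_i>a\})$, which is $\mathcal F$-measurable. By the second part of $\kappa$, $|V|\le\kappa2^{m_0(\alpha-1)}=\kappa x^{1-\alpha}$, so $|pV|\le C\kappa x$. For $n>m_0$ let $\Theta_n=\sum_{2^{-n}<|y_q|\le x}y_q\beta_q$ and $V_n=\sum_{2^{-n}<|y_q|\le x}y_q$. Given $\mathcal F$, $\Theta_n$ has mean $pV_n$ and variance at most $p\sum_{|y_q|\le x}y_q^2\le C\kappa x^2$, so $\mathbb P(|\Theta_n-pV_n|>\Lambda x|\mathcal F)\le C\kappa\Lambda^{-2}$. A.s. $V_n\to V$, and $\Theta_n\to\Theta_\infty$, the small-atom part of $\Theta^k$. Since $\mathbf 1\{|\Theta_\infty-pV|>\Lambda x\}\le\liminf_n\mathbf 1\{|\Theta_n-pV_n|>\Lambda x\}$, conditional Fatou gives $\mathbb P(|\Theta_\infty-pV|>\Lambda x|\mathcal F)\le C\kappa\Lambda^{-2}$.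

*Choice of $\Lambda$.* Take $\Lambda=C_0(1+\kappa)^{1/\delta}$. Then $\kappa\Lambda^{-\delta}\le C_0^{-\delta}$ and $\kappa\Lambda^{-2}\le C_0^{-2}$, so for $C_0$ large the exceptional probabilities summed over $k\le d$ are at most $\frac12$. Off the exceptional events, $|\Theta|\le2\Lambda x+C\kappa x$. Thus
$$\mathbb P\big(|\Theta|\le C(1+\kappa)^{1/\delta}h^{1/\alpha}\mid\mathcal F\big)\ge\tfrac12.$$
On this event and $\{|z|\le h^{1/\alpha}\}$, every point within $w\le h^{1/\alpha}$ of $z+\Theta$ has norm at most $C(1+\kappa)^{1/\delta}h^{1/\alpha}$. The coordinates of $A^i_r-A^i_{u_i}$ are $(a^{N-1}h)^{1/\alpha}$ times variables with density $g$. By (5), the density of $-(A^i_r-A^i_{u_i})$ at such a point is at least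
$$\Big(ch^{-1/\alpha}\big(1+C(1+\kappa)^{1/\delta}\big)^{-1-\alpha}\Big)^d\ge c\,h^{-d/\alpha}(1+\kappa)^{-d(1+\alpha)/\delta}=c\,h^{-d/\alpha}\ell(\kappa).$$
Integrating over a cube of volume $(2w)^d$ gives the claim.

**Case 2: $\alpha<2$, forward.** Now $\Delta=(A^i_{u_i}-A^i_r)+\Theta$ with $\Theta=\mathbb X_{\le1}(Q\cap[0,u]\cap\{v_i>r\})$. The two summands are independent of each other and of $\mathcal F^{i,+}_r$, and the set has volume at most $b^{N-1}h$. With $x$ as in Case 1 and for each coordinate, the atoms with $x<|y|\le1$ satisfy $\mathbb E[(\sum|y|)^\delta]\le\mathbb E\sum|y|^\delta\le Ch\int_x^1y^{\delta-1-\alpha}dy\le Chx^{\delta-\alpha}\le Cx^\delta$. The atoms with $|y|\le x$ contribute a variable of mean $0$ and variance at most $Ch\int_0^xy^{1-\alpha}dy\le Chx^{2-\alpha}\le Cx^2$. By Markov and Chebyshev, $\mathbb P(|\Theta|\le Ch^{1/\alpha})\ge\frac12$ for a suitable $C$. The density bound of Case 1, now without $\kappa$, gives the claim with $1\ge\ell$ in place of $\ell$.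

**Case 3: $\alpha=2$, forward.** $\Delta$ is independent of $\mathcal F_r^{i,+}$ and centered Gaussian, with i.i.d. coordinates of variance $|\{v\in[0,u]:v_i>r\}\cap(B_i\cup Q)|$. Points with $v_i>r>a$ lie in $B_i\cup Q$, so the variance is $h\prod_{j\ne i}u_j\in[a^{N-1}h,b^{N-1}h]$. At $|y|\le2h^{1/2}$ the coordinate density is at least $(2\pi b^{N-1}h)^{-1/2}\exp(-2/a^{N-1})=ch^{-1/2}$. Integrate over the cube $|y-z|\le w$.

**Case 4: $\alpha=2$, backward.** With $S$ as in Case 1, $\Delta=-(A^i_r-A^i_{u_i})-\Theta$ and $\Theta=\mathbb X(S\times_i(u_i,r])$. Put $V=\mathbb X(S\times_i(a,r])$ and $p=h/(r-a)\le h/a$. For all Borel $B\subset\{n(v_{-i})\ge1\}$, the covariances of $\Theta^k$ and of $pV^k$ with $\mathbb X^k(B\times_i(a,r])$ both equal $h|S\cap B|$. Thus $\Theta-pV$ is independent of the projected noise, and also of all the other generators of $\mathcal F_r^{i,-}$. Its coordinates have variance $|S|h-2p|S|h+p^2|S|(r-a)=|S|h(1-p)$. With (a), given $\mathcal F^{i,-}_r$, $\Delta$ is Gaussian with mean $-pV$ and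 independent coordinates of common variance $a^{N-1}h+|S|h(1-p)\in[a^{N-1}h,Ch]$. Since $V^k=\mathbb X^k(Q\cap[0,u^{i,r}]\cap\{v_i>a\})$, we have $|pV|\le h\kappa/a$ with $\kappa=\kappa(u^{i,r})$. For $|y|\le2h^{1/2}$, using $(|y|+|pV|)^2\le8h+2h^2\kappa^2/a^2$ and $h\le\eta$, each coordinate density is at least
$$ch^{-1/2}\exp\Big(-\frac{8h+2h^2\kappa^2/a^2}{2a^{N-1}h}\Big)\ge ch^{-1/2}\exp(-\eta\kappa^2/a^{N+1}).$$
Take the product over the $d$ coordinates and integrate over $|y-z|\le w$. $\square$

**Lemma 7.** In the situation of Lemma 6, with $h=0$ allowed, for $w>0$ and $\rho=w\vee h^{1/\alpha}$,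
$$\mathbb P(|\tilde X_u|\le w\mid\mathcal F_r^{i,\pm})\ge c\,\ell(\kappa(u^{i,r}))\,(w/\rho)^d\,\mathbf 1\{|\tilde X_{u^{i,r}}|\le\rho\}.$$

*Proof.* If $h=0$, then $u=u^{i,r}$, $\rho=w$, and the claim holds with any $c\le1$. Let $h>0$, let $x_0\in[-L/2,L/2)^d$ be the representative of $\tilde X_{u^{i,r}}$, which is $\mathcal F_r^{i,\pm}$-measurable with $|x_0|=|\tilde X_{u^{i,r}}|$, and work on $\{|x_0|\le\rho\}$. Note $|\tilde X_u|\le|x_0+\Delta|$.

If $w\ge h^{1/\alpha}$, then $\rho=w$ and we want to stay in the cube. Apply Lemma 6 with window $h^{1/\alpha}/2$ and $z_k=-\operatorname{sgn}(x_0^k)h^{1/\alpha}/2$, where $\operatorname{sgn}0:=1$. On the resulting event each $\Delta^k$ lies between $0$ and $-\operatorname{sgn}(x_0^k)h^{1/\alpha}$: it points inward. So $|x_0^k+\Delta^k|\le\max(|x^k_0|,h^{1/\alpha})\le w$ for each $k$.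

If $w<h^{1/\alpha}$, then $\rho=h^{1/\alpha}$. Apply Lemma 6 with window $w$ and $z=-x_0\mathbf 1\{|x_0|\le\rho\}$. $\square$

## 9. The weight $Z$ and an iterated maximal inequality

Let $D$ be as in Proposition 3, $R_i$ the set of $i$-th coordinates of points of $D$, and $D^*=\prod_iR_i\subset[2a,b]^N$, a finite grid. Put
$$\kappa^*=\max_{s\in D^*}\kappa(s),\qquad Z=\ell(\kappa^*)^{-N}\ge1 .$$
$Z$ depends only on the $Q$-noise.

**Lemma 8 (iterated Doob inequality).** Let $\mathcal G^1,\dots,\mathcal G^N$ be finite one-parameter filtrations, each monotone in either direction of its parameter. For $\Phi\ge0$ and $q>1$,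
$$\mathbb E\max_{r_1,\dots,r_N}\Big(\mathbb E\big[\cdots\mathbb E[\Phi|\mathcal G^1_{r_1}]\cdots\big|\mathcal G^N_{r_N}\big]\Big)^q\le\Big(\frac q{q-1}\Big)^{Nq}\mathbb E\Phi^q.$$

*Proof.* Let $G_{r_1\dots r_m}$ be the $m$-fold iterated conditional expectation, and $\bar G_m$ its maximum over $(r_1,\dots,r_m)$, with $\bar G_0=\Phi$. Then $G_{r_1\dots r_{m+1}}\le\mathbb E[\bar G_m|\mathcal G^{m+1}_{r_{m+1}}]$, which is a forward or reversed martingale in $r_{m+1}$. Doob's inequality gives $\mathbb E\bar G_{m+1}^q\le(\frac q{q-1})^q\,\mathbb E\bar G_m^q$; iterate. $\square$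

No commutation of the filtrations is needed, because the order of the conditionings is fixed once and for all.

**Lemma 9.** $\mathbb E[Z^2]\le C$, uniformly in $D$.

*Proof for $\alpha<2$.* Here $Z^2=(1+\kappa^*)^{2N\Gamma}$, so it suffices to bound $\mathbb E[(\kappa^*)^q]$ for every even $q\ge2$. For fixed $k,l$ let $K_m$ be the number of atoms of $\Pi^k$ in $Q$ with $2^{-m}<|y|\le1$, and, with $x=2^{-m}$, let $G_s=\mathbb X_{\le x}^k(Q\cap[0,s]\cap\{v_l>a\})$. Then $\kappa^*$ is at most the sum over $k,l$ of $\sup_m2^{-m\alpha}K_m$ and $\sup_m2^{-m(\alpha-1)}\max_{s\in D^*}|G_s|$.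

**Step 1: counts.** $K_m$ is Poisson with mean $\bar K_m\le C2^{m\alpha}$. Its $q$-th central moment is a polynomial in $\bar K_m$ of degree $q/2$, hence at most $C_q2^{m\alpha q/2}$. So $\sum_m\mathbb E[(2^{-m\alpha}|K_m-\bar K_m|)^q]\le C_q\sum_m2^{-m\alpha q/2}<\infty$. As $2^{-m\alpha}\bar K_m\le C$, $\sup_m2^{-m\alpha}K_m$ has a finite $q$-th moment.

**Step 2: integrals.** Let $\mathbf b=(b,\dots,b)$. Conditioning on the $Q$-noise on $\{v_j\le r\}$ removes the contribution of $\{v_j>r\}$, which is independent of it and has mean $0$. Hence $G_s$ is the iterated conditional expectation of $G_{\mathbf b}$ with respect to the $Q$-noise on $\{v_j\le s_j\}$, $j=1,\dots,N$, and $|G_s|$ is at most that of $|G_{\mathbf b}|$. Lemma 8 gives $\mathbb E\max_{s\in D^*}|G_s|^q\le C_q\,\mathbb E|G_{\mathbf b}|^q$. The odd cumulants of $G_{\mathbf b}$ vanish by symmetry, and its $2n$-th cumulant is at most $b^Nc_\alpha\int_{|y|\le x}|y|^{2n-1-\alpha}dy\le C_nx^{2n-\alpha}$. The $q$-th moment is the sum over partitions of $\{1,\dots,q\}$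 of products of cumulants, and only partitions into even blocks contribute. One with $j\le q/2$ blocks contributes at most $C_qx^{q-\alpha j}\le C_qx^{q-\alpha q/2}$, since $x\le1$. Thus
$$\sum_m2^{-m(\alpha-1)q}\,\mathbb E\max_s|G_s|^q\le C_q\sum_m2^{-m(\alpha-1)q}2^{-m(q-\alpha q/2)}=C_q\sum_m2^{-m\alpha q/2}<\infty.$$

*Proof for $\alpha=2$.* Here $Z^2=\exp(\gamma\kappa^{*2})$ with $\gamma=2Nd\eta/a^{N+1}\le1/(4b^N)$ by the choice of $\eta$. For fixed $k,l$ let $G_s=\mathbb X^k(Q\cap[0,s]\cap\{v_l>a\})$. As in Step 2, $G_s$ is an iterated conditional expectation of $G_{\mathbf b}$. By Jensen at each stage, $e^{\gamma G_s^2/2}$ is at most the iterated conditional expectation of $e^{\gamma G_{\mathbf b}^2/2}$. Lemma 8 with $q=2$, together with $\operatorname{Var}G_{\mathbf b}\le b^N$, gives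
$$\mathbb E\max_se^{\gamma G_s^2}\le4^N\,\mathbb E e^{\gamma G_{\mathbf b}^2}\le4^N(1-2\gamma b^N)^{-1/2}\le4^N\sqrt2 .$$
Sum over $k,l$. $\square$

## 10. The hitting-point argument with $N$ parameters

We prove Proposition 5. Let $\Omega_0=\{\min_D|\tilde X_t|\le\varepsilon\}$ and assume $\mathbb P(\Omega_0)>0$. On $\Omega_0$ let $\tau$ be the first $t\in D$, in a fixed enumeration, with $|\tilde X_t|\le\varepsilon$. Let $\mu=\mathbb P(\tau\in\cdot\mid\Omega_0)\in\mathcal P(D)$ and $J=\sum_{u\in D}\mu(u)\mathbf 1\{|\tilde X_u|\le\varepsilon\}$.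

**Step 1: the weighted second moment.** The purpose is to show that the weight costs only a constant. $\tilde X_u$ is uniform on $\mathbb T$ and independent of the whole noise, hence of $\tilde X_v-\tilde X_u$ and $Z$. Given the $Q$-noise, $\tilde X_v-\tilde X_u$ is a constant plus $\sum_i(A^i_{v_i}-A^i_{u_i})$, whose coordinates are independent with characteristic function $e^{-\frac12\lambda|\xi|^\alpha}$, $\lambda=a^{N-1}\sum_i|u_i-v_i|\le C$. For $u\ne v$, Fourier series on $\mathbb R/L\mathbb Z$ bound the periodized coordinate densities by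
$$L^{-1}\sum_{k\in\mathbb Z}e^{-\frac12\lambda|2\pi k/L|^\alpha}\le L^{-1}+C\lambda^{-1/\alpha}\le C|u-v|_\infty^{-1/\alpha}.$$
The first inequality compares the sum over $k\ne0$ with an integral. The second uses $L\ge1$, $\lambda\le C$ and $\lambda\ge a^{N-1}|u-v|_\infty$. If $|\tilde X_u|\le\varepsilon$ and $|\tilde X_v|\le\varepsilon$, then $|\tilde X_v-\tilde X_u|\le2\varepsilon$. As $Z$ is a function of the $Q$-noise, we get, including the trivial case $u=v$,
$$\mathbb E[Z^2J^2]\le\mathbb E[Z^2]\sum_{u,v}\mu(u)\mu(v)\Big(\frac{2\varepsilon}L\Big)^d\min\Big(1,\frac{C\varepsilon}{|u-v|_\infty^{1/\alpha}}\Big)^d\le CL^{-d}\varepsilon^{2d}I_\varepsilon(\mu),\tag{6}$$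
where the last step uses Lemma 9 and $\varepsilon^d\varphi_\varepsilon(v)=\min(1,\varepsilon|v|_\infty^{-1/\alpha})^d$.

**Step 2: the maximal functions.** One is needed for each orthant and each dominant coordinate. For $\pi\subset\{1,\dots,N\}$ and $i\le N$ let $(j_1,\dots,j_N)$ be the ordering of $\{1,\dots,N\}$ with $j_1=i$ and the rest increasing. For $t\in D^*$ put
$$M^{\pi,i}_t=\mathbb E_{j_N}\cdots\mathbb E_{j_1}[ZJ],\qquad\mathbb E_j=\mathbb E[\,\cdot\mid\mathcal F^{j,+}_{t_j}]\ (j\in\pi),\quad\mathbb E_j=\mathbb E[\,\cdot\mid\mathcal F^{j,-}_{t_j}]\ (j\notin\pi).$$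
By Lemma 8 with $q=2$, $\mathbb E[\max_{t\in D^*}(M_t^{\pi,i})^2]\le4^N\,\mathbb E[Z^2J^2]$.

**Step 3: walk from $u$ to $t$, one coordinate at a time.** Fix $t,u\in D$ with $u_j\ge t_j$ for $j\in\pi$, $u_j\le t_j$ for $j\notin\pi$, and $|u_i-t_i|=|u-t|_\infty$. Put $\rho=|u-t|_\infty^{1/\alpha}\vee\varepsilon$. Let $u^{(0)}=u$ and let $u^{(m)}$ be $u^{(m-1)}$ with coordinate $j_m$ replaced by $t_{j_m}$; so $u^{(m)}\in D^*$ and $u^{(N)}=t$. Let
$$\kappa_m=\max\{\kappa(s):s\in D^*,\ s_{j_1}=t_{j_1},\dots,s_{j_m}=t_{j_m}\}.$$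
Then $\kappa^*\ge\kappa_1\ge\dots\ge\kappa_N$ and $\kappa_m\ge\kappa(u^{(m)})$. Moreover $\kappa_m$ is $\mathcal F^{j_m,\pm}_{t_{j_m}}$-measurable, since every $s$ in the maximum has $s_{j_m}=t_{j_m}$. For $N=2$ and $j_1=1$, $\kappa_1$ is the maximum of $\kappa$ over the grid points of the column $s_1=t_1$, and $\kappa_2=\kappa(t)$. We claim that a.s., for $1\le m\le N$,
$$\mathbb E_{j_m}\cdots\mathbb E_{j_1}\big[Z\mathbf 1\{|\tilde X_u|\le\varepsilon\}\big]\ge c^m\,\ell(\kappa_m)^{-(N-m)}\,(\varepsilon/\rho)^d\,\mathbf 1\{|\tilde X_{u^{(m)}}|\le\rho\}.\tag{7}$$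

*The case $m=1$.* Since $\ell$ is decreasing, $Z\ge\ell(\kappa_1)^{-N}$, which is measurable for the conditioning $\sigma$-field of $\mathbb E_{j_1}$. Lemma 7 with $w=\varepsilon$ and $h=|u-t|_\infty\le\eta$ contributes $c\,\ell(\kappa(u^{(1)}))(\varepsilon/\rho)^d\mathbf 1\{|\tilde X_{u^{(1)}}|\le\rho\}$, and $\ell(\kappa(u^{(1)}))\ge\ell(\kappa_1)$. One of the $N$ prepaid factors is used up.

*From $m$ to $m+1$.* Apply $\mathbb E_{j_{m+1}}$ to (7). First, $\ell(\kappa_m)^{-(N-m)}\ge\ell(\kappa_{m+1})^{-(N-m)}$, and the latter is measurable for the conditioning $\sigma$-field of $\mathbb E_{j_{m+1}}$. This exchange makes the remaining weight known at the next step. Then Lemma 7 for the point $u^{(m)}$ with $w=\rho\ge|u_{j_{m+1}}-t_{j_{m+1}}|^{1/\alpha}$ gives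
$$\mathbb E_{j_{m+1}}\mathbf 1\{|\tilde X_{u^{(m)}}|\le\rho\}\ge c\,\ell(\kappa(u^{(m+1)}))\mathbf 1\{|\tilde X_{u^{(m+1)}}|\le\rho\}\ge c\,\ell(\kappa_{m+1})\mathbf 1\{|\tilde X_{u^{(m+1)}}|\le\rho\}.$$
This proves (7). Taking the largest gap $|u_i-t_i|$ first is what makes all later windows equal to $\rho$, so that the price $(\varepsilon/\rho)^d$ is paid only once.

With $m=N$, on $\{|\tilde X_t|\le\varepsilon\}$ the left side of (7) is at least $c^N(\varepsilon/\rho)^d=c^N\varepsilon^d\varphi_\varepsilon(u-t)$.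

**Step 4: sum over $u$.** Every $u\in D$ satisfies the sign and maximality conditions for some pair $(\pi,i)$: take $\pi=\{j:u_j\ge t_j\}$ and $i$ an index of maximal gap. Summing over $u$ with weights $\mu(u)$ and over $(\pi,i)$, a.s. for all $t\in D$,
$$\sum_{\pi,i}M^{\pi,i}_t\ge c\,\varepsilon^d\sum_{u\in D}\mu(u)\varphi_\varepsilon(u-t)\quad\text{on }\{|\tilde X_t|\le\varepsilon\}.$$

**Step 5: insert the hitting point.** Put $t=\tau$ on $\Omega_0$, square, and take expectations. Given $\Omega_0$, $\tau$ has law $\mu$, so Jensen gives the first inequality below. Steps 2 and 1 give the last two: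
$$c\,\varepsilon^{2d}\,\mathbb P(\Omega_0)\,I_\varepsilon(\mu)^2\le c\,\varepsilon^{2d}\,\mathbb E\Big[\Big(\sum_u\mu(u)\varphi_\varepsilon(u-\tau)\Big)^2;\Omega_0\Big]\le\mathbb E\Big[\Big(\sum_{\pi,i}\max_tM_t^{\pi,i}\Big)^2\Big]\le C\,\mathbb E[Z^2J^2]\le CL^{-d}\varepsilon^{2d}I_\varepsilon(\mu).$$
As $0<I_\varepsilon(\mu)<\infty$, we may divide: $L^d\,\mathbb P(\Omega_0)\le C/I_\varepsilon(\mu)\le C/\inf_{\mathcal P(D)}I_\varepsilon$. This proves Proposition 5, hence Proposition 3 by Section 6, hence the upper bound of Theorem 1 by Section 4. With Section 3, Theorem 1 is proved, and the conjecture is true. $\square$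

## 11. Hitting a prescribed point: proof of Corollary 2

The passage from volumes to a fixed point $x$ uses the noise on a box below $E$, which smooths the law of the image.

**Step 1: split off an independent variable with a density.** Let $\mathbf a=(a_0,\dots,a_0)$ and $X'_t=X_t-X_{\mathbf a}$ for $t\ge\mathbf a$. The process $X'$ is determined by the noise off $[0,\mathbf a]$, so it is independent of $X_{\mathbf a}$. The density $G$ of $X_{\mathbf a}$ is bounded, continuous and strictly positive (by Lemma 4 if $\alpha<2$), so it is bounded below by a positive constant on each bounded set. Also $|X'(E)|=|X(E)|$, and $x\in X(E)$ if and only if $x-X_{\mathbf a}\in X'(E)$. Therefore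
$$\mathbb P\{x\in X(E)\}=\mathbb E\int_{X'(E)}G(x-y)\,dy.\tag{8}$$

**Step 2: upper bound.** By (8) and Theorem 1, $\mathbb P\{x\in X(E)\}\le\|G\|_\infty\,\mathbb E|X(E)|\le C'\operatorname{Cap}_{d/\alpha}(E)$.

**Step 3: lower bound, keeping the image in a bounded set.** The coordinates of $X'_t$ have characteristic function $e^{-\frac12|[0,t]\setminus[0,\mathbf a]||\xi|^\alpha}$, with bounded scale for $t\in[a_0,b_0]^N$. So there is $R'$ with $\sup_{t\in[a_0,b_0]^N}\mathbb P(|X_t'|>R')\le\frac12$. For $\mu\in\mathcal P(E)$ of finite energy let $\nu$ be its image under $X'$. As $X'$ has the same increments as $X$, (2) applies, and $\nu$ has a density $f$ with $\mathbb E\|f\|_2^2\le C\mathcal E(\mu)$. With $B=\{|y|\le R'\}$,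
$$\tfrac12\le\mathbb E\,\nu(B)\le\mathbb E\big[|X'(E)\cap B|^{1/2}\|f\|_2\big]\le\big(\mathbb E|X'(E)\cap B|\big)^{1/2}\big(C\mathcal E(\mu)\big)^{1/2}.$$
For $y\in B$ and $|x|\le R$ we have $|x-y|\le R+R'$, so by (8)
$$\mathbb P\{x\in X(E)\}\ge\inf_{|z|\le R+R'}G(z)\ \mathbb E|X'(E)\cap B|\ge c'/\mathcal E(\mu).$$
Taking the infimum of $\mathcal E(\mu)$ over $\mu$ gives the lower bound. If no $\mu$ has finite energy, the capacity is $0$ and there is nothing to prove. $\square$
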